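\title{Two vertices at a prescribed distance on a Hamilton cycle}

\begin{abstract}
Let $2\le k\le n/2$ and let $G$ be a graph of order $n$ with minimum degree at least $n+1-k$. We prove that any two vertices $x,y$ of $G$ lie at distance exactly $k$ on some Hamilton cycle of $G$. Taking $k=\lfloor n/2\rfloor$ proves, for every $n$, Enomoto's conjecture that minimum degree $n/2+1$ suffices to place two given vertices opposite each other on a Hamilton cycle. The proof is elementary and self-contained. It divides the remaining vertices between the two arcs of the cycle by an extremal choice and completes the arcs by exchanging single vertices.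
\end{abstract}

\section{The problem and the result}\label{sec:intro}

All graphs are finite and simple. We write $n$ for the order of a graph $G$ (its number of vertices) and $\delta$ for its minimum degree. A \emph{Hamilton cycle} or \emph{Hamilton path} of $G$ is a cycle or path through all vertices. For vertices $x,y$ on a cycle $C$, the distance $d_C(x,y)$ is the length of the shorter of the two arcs of $C$ between $x$ and $y$. On a Hamilton cycle it takes values between $1$ and $\lfloor n/2\rfloor$.

How much control over this distance does a minimum degree condition give? Ore's theorem (1963) says that a graph of order $n\ge3$ with $\delta\ge(n+1)/2$ has a Hamilton path between any two distinct vertices. If $x$ and $y$ are adjacent, such a path together with the edge $xy$ is a Hamilton cycle on which $x$ and $y$ are at the smallest possible distance. Enomoto's conjecture, which we take from \cite{polar}, concerns the largest possible distance: \emph{if $\delta\ge n/2+1$, then for any two distinct vertices $x,y$ there is a Hamilton cycle $C$ with $d_C(x,y)=\lfloor n/2\rfloor$.} We prove a stronger statement.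

\begin{theorem}\label{thm:main}
Let $n,k$ be integers with $2\le k\le n/2$, and let $G$ be a graph of order $n$ with $\delta\ge n+1-k$. Then for any two distinct vertices $x,y$ of $G$ there is a Hamilton cycle $C$ of $G$ with $d_C(x,y)=k$.
\end{theorem}

\begin{corollary}\label{cor:enomoto}
Let $G$ be a graph of order $n$ with $\delta\ge n/2+1$, and let $x,y$ be distinct vertices of $G$. For every integer $k$ with $n+1-\delta\le k\le n/2$ there is a Hamilton cycle $C$ with $d_C(x,y)=k$. The value $k=\lfloor n/2\rfloor$ is always in this range, so Enomoto's conjecture holds for all $n$.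
\end{corollary}

\begin{proof}
Since $\delta\le n-1$, every $k$ in the range satisfies $k\ge2$, and Theorem~\ref{thm:main} applies. If $n$ is even, then $\delta\ge n/2+1=n+1-\lfloor n/2\rfloor$. If $n$ is odd, then the integer $\delta$ is at least $(n+3)/2=n+1-\lfloor n/2\rfloor$.
\end{proof}

Two examples show what goes wrong just below the bound of the conjecture.

\begin{example}\label{ex:bipartite}
For even $n\ge4$ the bound $n/2+1$ cannot be lowered to $n/2$. In $K_{n/2,n/2}$ every $x$--$y$ path has even length if $x,y$ lie in the same class and odd length otherwise. Choose $x,y$ so that this parity differs from the parity of $n/2$.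
\end{example}

\begin{example}\label{ex:seven}
For $n=7$ the hypothesis means $\delta\ge5$, and it cannot be lowered to $\delta\ge4$. Join an independent set $I$ of three vertices completely to two disjoint edges $xy$ and $zz'$. Every vertex has degree $4$. A path $x\,v_1v_2\,y$ would need two adjacent vertices $v_1,v_2\in I$, so $d_C(x,y)=3$ is impossible.
\end{example}

Here is why one would expect $n/2+1$ to be enough. Let $n$ be even. A Hamilton cycle with $x$ and $y$ opposite consists of two $x$--$y$ paths whose interiors $A$ and $B$ partition the other vertices into two sets of size $n/2-1$. One would like to choose $A$ and $B$ first and then apply Ore's theorem to each of the graphs induced on $A\cup\{x,y\}$ and $B\cup\{x,y\}$. These have order $n/2+1$, so the required degree is $n/4+1$. Take a vertex $v$ of degree $n/2+1$ with $\omega\in\{0,1,2\}$ neighbors in $\{x,y\}$, and suppose that its other neighbors are shared evenly between $A$ and $B$. Its degree on its own side is then $n/4+\frac12+\frac\omega2$. This meets the requirement if $\omega\ge1$ and misses it by $\frac12$ if $\omega=0$. So the count is on the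 border even for an ideal partition, and an ideal partition need not be available.

The proof repairs both defects. Sections~\ref{sec:good} and~\ref{sec:crossing} replace Ore's theorem by a criterion tailored to $x$--$y$ paths, under which an even share of the neighbors leaves a small surplus. More importantly, when a set misses being the interior of an $x$--$y$ path by a single edge, the criterion names a vertex of low degree in that set. Section~\ref{sec:extremal} chooses a partition with the largest number of edges inside the two parts and shows, by exchanging two such vertices, that one part is already the interior of an $x$--$y$ path. Section~\ref{sec:reservoir} moves the low-degree vertex of the other part across and obtains a set $W$ from which \emph{any} vertex may be removed. Section~\ref{sec:core} shows that some vertex of $W$ completes the other part. One degenerate configuration of the neighborhoods of $x$ and $y$ needs separate care; it is isolated in Section~\ref{sec:exceptional}.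

\section{Good sets, splits and the degree threshold}\label{sec:good}

Let $n,k,G,x,y$ be as in Theorem~\ref{thm:main}. If $k=2$, then $\delta\ge n-1$, the graph is complete, and any cyclic order of the vertices with exactly one vertex between $x$ and $y$ will do. So let $k\ge3$. A cycle $C$ with $d_C(x,y)=k$ does not contain the edge $xy$, so adding this edge to $G$ creates no new cycle of the required kind. We may therefore assume $xy\in E(G)$.

We write $u\sim v$ for adjacency, $N(v)$ for the neighborhood of $v$ in $G$, $d_S(v)=|N(v)\cap S|$ for a vertex set $S$, and $e(S)$ for the number of edges of the induced subgraph $G[S]$. We abbreviate $S\cup\{w\}$ and $S\setminus\{u\}$ to $S+w$ and $S-u$. The symbol $[\,\cdot\,]$ is $1$ if the enclosed statement holds and $0$ otherwise. Put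
\[
H=G-\{x,y\},\qquad a=k-1,\qquad b=n-1-k,\qquad X=N(x)\cap V(H),\qquad Y=N(y)\cap V(H),
\]
and $\omega(v)=[v\in X]+[v\in Y]$ for $v\in V(H)$. The numbers $a$ and $b$ are the numbers of inner vertices of the two arcs that we want. The hypotheses become
\begin{equation}\label{eq:basic}
a+b=n-2,\qquad 2\le a\le b,\qquad \delta\ge b+2,\qquad |X|,|Y|\ge b+1,
\end{equation}
where the last inequality holds because $x$ and $y$ have only each other as neighbors outside $H$.

\begin{definition}\label{def:good}
Let $S\subseteq V(H)$ with $|S|\ge2$, and let $F$ be a graph with vertex set $S$.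
\begin{itemize}
\item $F$ is \emph{good} if it has a Hamilton path with one end in $X$ and the other end in $Y$; such a path is a \emph{good path}.
\item A \emph{split} of $F$ is a pair of disjoint paths $P=u_1\dots u_p$ and $Q=v_1\dots v_q$ of $F$ with $p,q\ge1$, $V(P)\cup V(Q)=S$, $u_1\in X$ and $v_1\in Y$. Its \emph{ends} are $u_p$, the \emph{$x$-end}, and $v_q$, the \emph{$y$-end}. The graph $F$ is \emph{near-good} if it has a split.
\item $S$ is \emph{separated} if it contains distinct vertices $x'\in X$ and $y'\in Y$.
\end{itemize}
The set $S$ is good or near-good if $G[S]$ is, and a split of $S$ is a split of $G[S]$.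
\end{definition}

Usually $F=G[S]$, but we will also add edges to $G[S]$; the sets $X$ and $Y$ never change. All notions are symmetric under interchanging $x$ and $y$. Deleting an edge from a good path leaves a split, and the first vertices of a split show that $S$ is separated; so good implies near-good, and near-good implies separated. A set is good exactly when it is the set of inner vertices of an $x$--$y$ path. Hence
\begin{quote}
\emph{the required cycle exists if and only if $V(H)$ has a partition into a good set of size $a$ and a good set of size $b$.}
\end{quote}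

A second description is useful. Let $F^+$ be the graph obtained from $F$ by adding $x$, $y$, the edge $xy$, and the edges from $x$ to $X\cap S$ and from $y$ to $Y\cap S$. Then $F$ is good if and only if $F^+$ has a Hamilton cycle through the edge $xy$, and a split is the same thing as a Hamilton path $u_p\dots u_1\,x\,y\,v_1\dots v_q$ of $F^+$ through $xy$ with both ends in $S$.

For $v\in V(H)$ and an integer $r$ define the \emph{threshold}
\[
\beta_r(v)=\frac{r+1-\omega(v)}2 .
\]
If $F$ is a graph on an $r$-set $S\ni v$, the \emph{surplus} of $v$ is $\varepsilon_F(v)=d_F(v)-\beta_r(v)$, written $\varepsilon_S(v)$ when $F=G[S]$. The vertex $v$ is \emph{deficient} in $F$ if its surplus is negative; as the surplus is a multiple of $\frac12$, it is then at most $-\frac12$. To interpret the threshold, think of the edge $xy$ as one extra vertex, joined to $v$ with weight $\omega(v)/2$. Then $v$ is not deficient exactly when it is joined to at least half of the $r+1$ vertices. The weight $\frac12$ divides the edges from $v$ to $\{x,y\}$ evenly between the two arcs, and so the two thresholds add up well: since $d_H(v)\ge b+2-\omega(v)\ge\frac{a+b}2+2-\omega(v)$,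
\begin{equation}\label{eq:slack}
d_H(v)\ \ge\ \beta_a(v)+\beta_b(v)+1\qquad\text{for all }v\in V(H).
\end{equation}
Thus a vertex that is deficient on one side of a partition has many neighbors on the other side. We also use that $\beta_r(v)-\beta_{r'}(v)=(r-r')/2$ does not depend on $v$.

The next example shows the two moves of the proof in the smallest case to which the general argument will be applied.

\begin{example}\label{ex:332}
Let $n=8$, $k=4$, so $a=b=3$, and let $G$ be the complete tripartite graph $K_{3,3,2}$, which has $\delta=5=b+2$.

\emph{Exchanging two deficient ends.} Let the parts be $\{x,p,p'\}$, $\{y,q,q'\}$, $\{z,z'\}$, so $X=\{q,q',z,z'\}$ and $Y=\{p,p',z,z'\}$. Take $A=\{q,z,q'\}$ and $B=\{p,z',p'\}$. The graph $G[A]$ is the path $qzq'$, neither end of which is in $Y$, so $A$ is not good; but it has the split $(q,\,zq')$. Likewise $B$ is not good and has the split $(z'p',\,p)$. The end $q$ has one neighbor in $A$, below its threshold $\beta_3(q)=\frac32$, and three neighbors in $B$; the end $p$ behaves in the same way. Exchanging $p$ and $q$ raises $e(A)+e(B)$ from $4$ to $6$. Both parts become triangles,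 and they give the cycle $x\,q'zp\,y\,p'z'q\,x$.

\emph{Building a reservoir.} Let the parts be $\{x,z\}$, $\{y,q,q'\}$, $\{p_1,p_2,p_3\}$, so $X=\{q,q',p_1,p_2,p_3\}$ and $Y=\{z,p_1,p_2,p_3\}$. The set $S'=\{p_2,z,p_3\}$ is good. The set $S=\{q,p_1,q'\}$ is not good, and $q$ is a deficient end of its split $(q,\,p_1q')$. Move $q$ across and put $W=\{q,z,p_2,p_3\}$, $Z=\{p_1,q'\}$. Every set $W-w$ is good, by the paths $p_2zp_3$, $p_2qp_3$, $qzp_3$, $qzp_2$. It remains to find one $w\in W$ with $Z+w$ good. The path $q'\,x\,y\,p_1$ runs through $xy$ and covers $Z$, and its ends have the common neighbor $z\in W$. This gives the good path $q'zp_1$ and the cycle $x\,q'zp_1\,y\,p_2qp_3\,x$.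
\end{example}

\section{Crossings, deficient ends and insertions}\label{sec:crossing}

The basic tool for closing a Hamilton path into a cycle is the following count.

\begin{lemma}\label{lem:cross}
Let $h_1,\dots,h_m$ be an ordering of the vertices of a graph $J$ of order $m\ge3$. Then
\begin{equation}\label{eq:cross}
\sum_{i=1}^{m-1}\bigl([h_1\sim h_{i+1}]+[h_m\sim h_i]\bigr)=d_J(h_1)+d_J(h_m).
\end{equation}
Call $i$ a \emph{crossing} if the $i$-th term equals $2$. There are at least $d_J(h_1)+d_J(h_m)-(m-1)$ crossings. If $i$ is a crossing, then the consecutive pairs of the cyclic sequence $h_1\dots h_i\,h_mh_{m-1}\dots h_{i+1}$ are the pairs $h_jh_{j+1}$ with $j\ne i$ and the two edges $h_ih_m$ and $h_{i+1}h_1$ of $J$.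
\end{lemma}

\begin{proof}
As $i$ runs from $1$ to $m-1$, the vertex $h_{i+1}$ runs through all vertices other than $h_1$, and $h_i$ runs through all vertices other than $h_m$; this gives \eqref{eq:cross}. Each of the $m-1$ terms is at most $1$ unless $i$ is a crossing. The last statement is read off the sequence.
\end{proof}

In particular, a crossing $i$ of a Hamilton path gives a Hamilton cycle containing every edge $h_jh_{j+1}$ with $j\neq i$; see Figure~\ref{fig:cross}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,0)--(2,0) (3,0)--(8,0);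
\draw[dashed] (2,0)--(3,0);
\draw[thick] (0,0) to[bend left=45] (3,0);
\draw[thick] (2,0) to[bend left=30] (8,0);
\fill (0,0) circle (1.8pt) node[below=2pt]{$u$}
      (1,0) circle (1.8pt)
      (2,0) circle (1.8pt) node[below=2pt]{$h_i$}
      (3,0) circle (1.8pt) node[below=2pt]{$h_{i+1}$}
      (4,0) circle (1.8pt)
      (5,0) circle (1.8pt) node[below=2pt]{$x$}
      (6,0) circle (1.8pt) node[below=2pt]{$y$}
      (7,0) circle (1.8pt)
      (8,0) circle (1.8pt) node[below=2pt]{$v$};
\end{tikzpicture}
\caption{A split with ends $u,v$, drawn as a Hamilton path through the edge $xy$. If $u\sim h_{i+1}$ and $v\sim h_i$ for an edge $h_ih_{i+1}\ne xy$ of the path (dashed), the solid edges form a Hamilton cycle through $xy$.}\label{fig:cross}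
\end{figure}

In the next two lemmas $F$ is a graph on a set $S\subseteq V(H)$ with $|S|=r\ge2$.

\begin{lemma}\label{lem:ends}
Suppose that $F$ is not good and has a split with $x$-end $u$ and $y$-end $v$. Then $u\not\sim v$ in $F$, and $d_F(u)+d_F(v)\le r-[u\in X]-[v\in Y]$. Consequently
\begin{equation}\label{eq:ends}
\varepsilon_F(u)+\varepsilon_F(v)\le-1+\tfrac12\bigl([u\in Y]-[u\in X]+[v\in X]-[v\in Y]\bigr).
\end{equation}
\end{lemma}

\begin{proof}
Consider the Hamilton path $u_p\dots u_1\,x\,y\,v_1\dots v_q$ of $F^+$ from $u=u_p$ to $v=v_q$. Since $F$ is not good, $F^+$ has no Hamilton cycle through $xy$. So $u\not\sim v$, and by Lemma~\ref{lem:cross} only the index of the edge $xy$ can be a crossing. In \eqref{eq:cross} there are $r+1$ terms. The term belonging to $xy$ is $[u\in Y]+[v\in X]$, and the other $r$ terms are at most $1$. Therefore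
\[
d_F(u)+\omega(u)+d_F(v)+\omega(v)\le r+[u\in Y]+[v\in X],
\]
which is the degree bound. Inserting it into $\varepsilon_F(u)+\varepsilon_F(v)=d_F(u)+d_F(v)-(r+1)+\frac12\omega(u)+\frac12\omega(v)$ gives \eqref{eq:ends}.
\end{proof}

The right side of \eqref{eq:ends} is negative, and then one end is deficient, unless $u\in Y\setminus X$ and $v\in X\setminus Y$. In that case we pass to another split.

\begin{lemma}\label{lem:deficient}
If $F$ is near-good but not good, then some split of $F$ has a deficient end.
\end{lemma}

\begin{proof}
Suppose that no split has a deficient end. By \eqref{eq:ends},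
\begin{equation}\label{eq:pattern}
\text{every split has its $x$-end in $Y\setminus X$ and its $y$-end in $X\setminus Y$,}
\end{equation}
and the two ends have surplus $0$. Fix a split $(P,Q)$ with ends $u=u_p$ and $v=v_q$. Then $\omega(u)=\omega(v)=1$, so $d_F(u)+d_F(v)=\beta_r(u)+\beta_r(v)=r$. Also $p,q\ge2$, because $u_1\in X$, $u\notin X$, $v_1\in Y$, $v\notin Y$.

If $v\sim u_i$ for some $i\ge2$, then $(u_1\dots u_{i-1},\ v_1\dots v_qu_i\dots u_p)$ is a split whose $y$-end $u$ lies in $Y$, contrary to \eqref{eq:pattern}. So $u_1$ is the only possible neighbor of $v$ on $P$, and by symmetry $v_1$ is the only possible neighbor of $u$ on $Q$. Hence $d_F(u)\le(p-1)+1=p$ and $d_F(v)\le q$. The sum is $r=p+q$, so equality holds in both; in particular $u\sim u_1$, $u\sim v_1$ and $v\sim u_1$.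

Now $u_2\in Y$. For $p=2$ this holds because $u_2=u$. For $p\ge3$ the pair $(u_1u_pu_{p-1}\dots u_2,\ Q)$ is a split with $x$-end $u_2$, and \eqref{eq:pattern} applies. But then $u_2\dots u_p\,v_1\dots v_q\,u_1$ is a Hamilton path of $F$ from $Y$ to $X$, so $F$ is good, a contradiction.
\end{proof}

This yields the criterion that replaces Ore's theorem. It asks nothing of the degrees of $x$ and $y$ except that $S$ be separated.

\begin{lemma}\label{lem:criterion}
If $S\subseteq V(H)$ is separated and no vertex of $S$ is deficient in $G[S]$, then $S$ is good.
\end{lemma}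

\begin{proof}
Suppose not, and add edges to $G[S]$ until we reach a graph $F$ on $S$ that is not good but becomes good when any further edge is added. The complete graph on a separated set is good, so $F$ has two nonadjacent vertices $z,z'$. A good path of $F+zz'$ uses $zz'$, and deleting this edge leaves a split of $F$. By Lemma~\ref{lem:deficient} some vertex is deficient in $F$, and then it is deficient in the subgraph $G[S]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $k=3$]
Here $a=2$ and $\delta\ge n-2$, so every vertex has at most one non-neighbor. First, the ends of every edge $zz'$ of $H$ form a good set. Indeed, both $X$ and $Y$ meet $\{z,z'\}$. If $\{z,z'\}$ were not separated, the two intersections would be the same single vertex, and the other vertex would have the two non-neighbors $x$ and $y$.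

If $b=2$, then $H$ is $K_4$ minus a matching. The edges of $K_4$ fall into three perfect matchings, and a matching lies within one of them, so $H$ has a perfect matching; its two edges are the required good sets. If $b\ge3$, let $zz'$ be any edge of $H$ and $S=V(H)\setminus\{z,z'\}$. Then $|X\cap S|,|Y\cap S|\ge b-1\ge2$, so $S$ is separated. A vertex $v\in S$ has either $\omega(v)=2$ and $d_S(v)\ge b-2\ge\frac{b-1}2=\beta_b(v)$, or $\omega(v)=1$ and $d_S(v)=b-1\ge\frac b2=\beta_b(v)$. By Lemma~\ref{lem:criterion}, $S$ is good.
\end{proof}

\emph{From now on $3\le a\le b$.} The exchanges below remove a vertex from a set and insert another. The next lemma says when a set stays good or near-good.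

\begin{lemma}\label{lem:insert}
Let $S\subseteq V(H)$ with $|S|=r\ge2$, and let $w\in V(H)\setminus S$.
\begin{enumerate}
\item[(a)] If $S$ is good and $d_S(w)>\beta_r(w)$, then $S+w$ is good.
\item[(b)] If $S$ is near-good, then $S+w$ is near-good or $d_S(w)\le\frac{r-\omega(w)}2$.
\item[(c)] If $S$ is separated and $G[S]$ has a Hamilton path with an end in $X\cup Y$, then $S$ is near-good.
\item[(d)] Let $S=T-u$, where $|T|=s=r+1\ge3$ and $u$ is an end of a split of $T$; the case $w=u$ is allowed. If $S+w$ is separated, then $S+w$ is near-good or $d_S(w)\le\beta_s(w)-1$.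
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $z_1\dots z_r$ be a good path with $z_1\in X$, $z_r\in Y$, and put $z_0=x$, $z_{r+1}=y$. If $w$ is adjacent to $z_i$ and $z_{i+1}$ for some $0\le i\le r$, inserting $w$ between them shows that $S+w$ is good. Otherwise, summing $[w\sim z_i]+[w\sim z_{i+1}]\le1$ over these $r+1$ indices gives $2d_S(w)+\omega(w)\le r+1$, that is, $d_S(w)\le\beta_r(w)$.

(b) Let $(P,Q)$ be a split of $S$, put $u_0=x$, and suppose that $S+w$ is not near-good. Then $w$ can be neither appended to $P$ nor inserted between $u_i$ and $u_{i+1}$. So $w\not\sim u_p$, and if $w\sim u_i$ with $0\le i\le p-1$, then $w\not\sim u_{i+1}$. Thus $w$ has $[w\in X]+d_{V(P)}(w)$ neighbors among $u_0,\dots,u_{p-1}$, and their successors are non-neighbors of $w$ on $P$. This gives $[w\in X]+2d_{V(P)}(w)\le p$. By symmetry $[w\in Y]+2d_{V(Q)}(w)\le q$, and we add.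

(c) By symmetry let the path be $z_1\dots z_r$ with $z_1\in Y$. If $z_j\in X$ for some $j\ge2$, then $(z_j\dots z_r,\ z_1\dots z_{j-1})$ is a split. Otherwise, since $S$ is separated, $X\cap S=\{z_1\}$ and $z_i\in Y$ for some $i\ge2$; then $(z_1\dots z_{i-1},\ z_i\dots z_r)$ is a split.

(d) Note that $\beta_s(w)-1=\frac{r-\omega(w)}2$, so by (b) we are done whenever $S$ is near-good. Let $(P,Q)$ be the split of $T$, and by symmetry let $u=u_p$. If $p\ge2$, then $(u_1\dots u_{p-1},Q)$ is a split of $S$. Let $p=1$, so that $Q$ is a Hamilton path of $G[S]$ starting at $v_1\in Y$. If $S$ is separated, it is near-good by (c). If $S$ is not separated, then $X\cap S=\emptyset$ or $X\cap S=Y\cap S=\{v_1\}$. In the first case $w\in X$, because $S+w$ is separated, and $(w,Q)$ is a split of $S+w$. In the second case $w\in X\cup Y$ for the same reason, and $(w,Q)$ or $(Q,w)$ is a split of $S+w$, according as $w\in X$ or $w\in Y$.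
\end{proof}

\section{The exceptional case}\label{sec:exceptional}

Lemmas~\ref{lem:criterion} and~\ref{lem:insert}(d) require separated sets, and an exchange of vertices might destroy this property. Since $X$ and $Y$ are large, this happens only in one configuration. We say that the \emph{exceptional case} holds if $X=Y$ and $|X|=b+1$. We then write
\[
D=X=Y,\qquad U=V(H)\setminus D,\qquad\text{so that } |D|=b+1,\ |U|=a-1 .
\]
In the exceptional case a set is separated if and only if it has at least two vertices in $D$; in particular this holds for every near-good set.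

\begin{lemma}\label{lem:nonsep}
Let $V(H)=S\cup S'$ be a partition into sets of sizes $a$ and $b$ in some order, and suppose that $S$ is not separated. Then the exceptional case holds, $|S|=a$, $|S'|=b$ and $|S\cap D|=1$.
\end{lemma}

\begin{proof}
Since $|X|,|Y|\ge b+1>|S'|$, both $X$ and $Y$ meet $S$. As $S$ is not separated, $X\cap S=Y\cap S=\{c\}$ for some vertex $c$. So $X$ and $Y$ are contained in $S'+c$, a set of size at most $b+1$. Hence $X=Y=S'+c$ and $|S'|=b$.
\end{proof}

The exceptional case does occur. Delete from $K_n$ all edges between $\{x,y\}$ and a set $U$ of $a-1$ further vertices. Then $x,y$ have degree $b+2$ and the vertices of $U$ have degree $n-3\ge n-a=b+2$. For $c\notin U\cup\{x,y\}$ the $a$-set $U+c$ is a clique, but it is not good.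

To avoid such sets we must not move into a set that contains $a-2$ vertices of $U$ the last remaining vertex of $U$. The next lemma provides a different vertex to move.

\begin{lemma}\label{lem:choice}
Assume the exceptional case. Let $S$ be a near-good set that is not good, with $|S|\in\{a,b\}$ and $|S\cap U|=1$. Then some split of $S$ has a deficient end in $D$.
\end{lemma}

\begin{proof}
Let $S\cap U=\{t\}$ and suppose that the lemma fails. Since $X=Y$, the right side of \eqref{eq:ends} equals $-1$, so every split of $S$ has a deficient end, which must be $t$. Thus $t$ is an end of every split. Fix a split $(P,Q)$; as $X=Y$, the two paths play symmetric roles, and we may assume $t=u_p$. Then $p\ge2$, because $u_1\in D$. The vertex $t$ has degree at least $b+2$, it is not adjacent to $x$ or $y$, and at most $b$ vertices of $H$ lie outside $S$. So $d_S(t)\ge2$, and $t$ has a neighbor $z\ne u_{p-1}$ in $S$.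

If $z=u_i$ with $i\le p-2$, then $(u_1\dots u_iu_pu_{p-1}\dots u_{i+1},\ Q)$ is a split with ends $u_{i+1}$ and $v_q$. If $z=v_i$ with $i\ge2$, then $(u_1\dots u_pv_i\dots v_q,\ v_1\dots v_{i-1})$ is a split with ends $v_q$ and $v_{i-1}$. In both cases $t$ is not an end. If $z=v_1$, then $u_1\dots u_pv_1\dots v_q$ is a Hamilton path of $G[S]$ with both ends in $D$, so $S$ is good. Each case is a contradiction.
\end{proof}

\section{The extremal partition}\label{sec:extremal}

Suppose that Theorem~\ref{thm:main} fails for some $n$, some $k\ge4$ and some pair $x,y$. Fix these and the vertex set, and let $G$ be a counterexample with the largest number of edges. Adding an edge preserves the degree condition, so $xy\in E(G)$, and adding any edge to $G$ creates the required cycle. The maximality of $G$ serves one purpose: it provides a partition that is already close to a solution. Let $\mathcal P$ be the set of partitions $V(H)=A\cup B$ with $|A|=a$, $|B|=b$ and both $A$ and $B$ near-good.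

\begin{lemma}\label{lem:nonempty}
$\mathcal P\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose that $H$ is complete. As $|X|,|Y|\ge b+1\ge4$, there are four distinct vertices $y_1,y_2\in Y$ and $x_1,x_2\in X$. Any partition with $x_1,y_1\in A$ and $x_2,y_2\in B$ consists of two good sets, which is impossible in a counterexample. So $H$ has nonadjacent vertices $v,v'$. The graph $G+vv'$ has the required cycle, which uses $vv'$. One of its two arcs shows that a set is good in $G$; the interior of the other arc, with $vv'$ deleted, is a split in $G$.
\end{proof}

Choose $(A,B)\in\mathcal P$ with $e(A)+e(B)$ as large as possible. If a part $S\in\{A,B\}$ is not good, we fix a split of $S$ and a deficient end of it, the \emph{chosen end} of $S$. This is possible by Lemma~\ref{lem:deficient}. In the exceptional case, if $|S\cap U|=1$, we take the chosen end in $D$, as Lemma~\ref{lem:choice} allows. So in the exceptional case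
\begin{equation}\label{eq:rule}
\text{the chosen end $u$ of $S$ never satisfies } S\cap U=\{u\}.
\end{equation}

\begin{proposition}\label{prop:onegood}
One of $A,B$ is good.
\end{proposition}

\begin{proof}
Suppose that neither is good. Let $u\in A$ and $u'\in B$ be the chosen ends, and put $A_1=A-u+u'$ and $B_1=B-u'+u$. We show that $(A_1,B_1)\in\mathcal P$ and that it has more edges inside its parts.

\emph{Both sets are separated.} Suppose that $A_1$ is not. By Lemma~\ref{lem:nonsep} the exceptional case holds and $|A_1\cap D|=1$. Since $|A\cap D|\ge2$, this forces $u\in D$, $u'\in U$ and $|A\cap D|=2$. Then $|B\cap D|=b-1$, so $B\cap U=\{u'\}$, contrary to \eqref{eq:rule}. If $B_1$ is not separated, Lemma~\ref{lem:nonsep} gives $|B_1|=a$, so $a=b$, and the same argument applies with $(A,u)$ and $(B,u')$ interchanged.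

\emph{Both sets are near-good.} By \eqref{eq:slack} and $d_B(u')\le\beta_b(u')-\frac12$,
\[
d_{A-u}(u')=d_H(u')-d_B(u')-[u\sim u']\ \ge\ \beta_a(u')+\tfrac12 .
\]
So $A_1$ is near-good by Lemma~\ref{lem:insert}(d) with $T=A$ and $w=u'$. In the same way $d_{B-u'}(u)\ge\beta_b(u)+\frac12$, and $B_1$ is near-good.

\emph{The number of edges increases.} We have
\begin{align*}
e(A_1)+e(B_1)-e(A)-e(B)&=d_{A-u}(u')-d_B(u')+d_{B-u'}(u)-d_A(u)\\
&=\bigl(d_H(u')-2d_B(u')\bigr)+\bigl(d_H(u)-2d_A(u)\bigr)-2[u\sim u'] .
\end{align*}
By \eqref{eq:slack}, $d_H(u')-2d_B(u')\ge\beta_a(u')-\beta_b(u')+1-2\varepsilon_B(u')=\frac{a-b}2+1-2\varepsilon_B(u')$, and likewise $d_H(u)-2d_A(u)\ge\frac{b-a}2+1-2\varepsilon_A(u)$. The increase is therefore at least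
\begin{equation}\label{eq:gain}
2-2\varepsilon_A(u)-2\varepsilon_B(u')-2[u\sim u']\ \ge\ 2,
\end{equation}
contrary to the choice of $(A,B)$.
\end{proof}

\begin{remark}\label{rem:gain}
The leading $2$ in \eqref{eq:gain} comes from the term $+1$ in \eqref{eq:slack}, and it is needed. In $K_{4,4}$ with classes $\{x,p_1,p_2,p_3\}$ and $\{y,q_1,q_2,q_3\}$, the sets $A=\{p_1,q_1,p_2\}$ and $B=\{q_2,p_3,q_3\}$ are near-good and not good, and exchanging the deficient ends $p_1$ and $q_2$ leaves $e(A)+e(B)=4$ unchanged.
\end{remark}

\section{A reservoir from which any vertex can be removed}\label{sec:reservoir}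

Since $G$ is a counterexample, exactly one of $A,B$ is good. Let $S$ be the part that is not good and $S'$ the good part, with $s=|S|$ and $s'=|S'|$, so $\{s,s'\}=\{a,b\}$. A second deficient vertex for an exchange is no longer available. Instead we move the chosen end $u$ of $S$ across and ask which vertex to send back. Put
\[
Z=S-u,\qquad W=S'+u,\qquad |Z|=s-1\ge2,\qquad |W|=s'+1 .
\]
For every $w\in W$ the sets $Z+w$ and $W-w$ partition $V(H)$ and have sizes $s$ and $s'$; the choice $w=u$ gives back $S$ and $S'$. By \eqref{eq:slack},
\begin{equation}\label{eq:u}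
d_Z(u)=d_S(u)\le\beta_s(u)-\tfrac12,\qquad d_W(u)=d_{S'}(u)\ge\beta_{s'}(u)+\tfrac32 ,
\end{equation}
so $W$ is good by Lemma~\ref{lem:insert}(a). The point of the next proposition is that the extremal choice of the partition transfers the second inequality in \eqref{eq:u} from $u$ to the other vertices of $W$, and a surplus of $\frac32$ survives the removal of a vertex.

\begin{proposition}\label{prop:reservoir}
The set $W-w$ is good for every $w\in W$.
\end{proposition}

\begin{proof}
\emph{Step 1: $W-w$ is separated for every $w\in W$.} Otherwise Lemma~\ref{lem:nonsep} gives the exceptional case, $s'=a$, $s=b$ and $|(W-w)\cap D|=1$. Then $2\le|S'\cap D|\le|W\cap D|\le2$, so $u\in U$ and $|Z\cap D|=(b+1)-2=|Z|$. Hence $S\cap U=\{u\}$, contrary to \eqref{eq:rule}.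

\emph{Step 2: $W-w$ is near-good for every $w\in W$.} Take a good path of $W$. If $w$ is an inner vertex, deleting it leaves a split of $W-w$. If $w$ is an end, deleting it leaves a Hamilton path of $G[W-w]$ whose other end is in $X\cup Y$; apply Step~1 and Lemma~\ref{lem:insert}(c).

\emph{Step 3: if $w\in W$ and $Z+w$ is separated, then}
\begin{equation}\label{eq:surplus}
d_W(w)\ge\beta_{s'}(w)+\tfrac32 .
\end{equation}
Apply Lemma~\ref{lem:insert}(d) with $T=S$. If $d_Z(w)\le\beta_s(w)-1$, then \eqref{eq:slack} gives $d_W(w)\ge\beta_{s'}(w)+2$. Otherwise $Z+w$ is near-good, and by Step~2 the partition into $Z+w$ and $W-w$ belongs to $\mathcal P$. It has $e(Z)+e(W)+d_Z(w)-d_W(w)$ edges inside its parts, and this number is at most its value for $w=u$. With \eqref{eq:u} we get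
\[
d_W(w)-d_Z(w)\ \ge\ d_W(u)-d_Z(u)\ \ge\ \tfrac{s'-s}2+2=\beta_{s'}(w)-\beta_s(w)+2 .
\]
Adding $d_W(w)+d_Z(w)\ge\beta_s(w)+\beta_{s'}(w)+1$ gives $2d_W(w)\ge2\beta_{s'}(w)+3$.

\emph{Step 4: conclusion when all sets $Z+z$, $z\in W$, are separated.} Fix $w\in W$. By \eqref{eq:surplus} every $z\in W-w$ has $d_{W-w}(z)\ge\beta_{s'}(z)+\frac12$, so $W-w$ is good by Step~1 and Lemma~\ref{lem:criterion}.

\emph{Step 5: conclusion when $Z+w_0$ is not separated for some $w_0\in W$.} By Lemma~\ref{lem:nonsep} the exceptional case holds, $s=a$, $s'=b$ and $|(Z+w_0)\cap D|=1$. Since $|S\cap D|\ge2$, the set $Z$ meets $D$. So $|Z\cap D|=1$, $w_0\in U$, $|W\cap D|=b$ and $W\cap U=\{w_0\}$. For $z\in W-w_0$ the set $Z+z$ has two vertices in $D$, so it is separated and $z$ satisfies \eqref{eq:surplus}. As in Step~4, $W-w_0$ is good.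

Let $w\ne w_0$ and $T=W-w$, so $|T|=b$. The vertex $w_0$ may be deficient in $T$, so Lemma~\ref{lem:criterion} does not apply, and we repeat its proof with the information we have. For $z\in T-w_0$ we have $\omega(z)=2$, so \eqref{eq:surplus} gives $d_T(z)\ge\frac{b-1}2+\frac32-1=\frac b2$. The neighbors of $w_0$ outside $T$ lie in $Z+w$, so $d_T(w_0)\ge(b+2)-a\ge2$. Suppose that $T$ is not good, and let $F\supseteq G[T]$ be a graph on $T$ that is not good but becomes good when any edge is added. If $z,z'\in T-w_0$ are nonadjacent in $F$, then $F$ has a split with ends $z,z'\in D$, and Lemma~\ref{lem:ends} gives $d_F(z)+d_F(z')\le b-2$, although both degrees are at least $\frac b2$. So $T-w_0$ is a clique of $F$. Let $t,t'$ be two neighbors of $w_0$ in $T$. The path $t\,w_0\,t'$ followed by the remaining vertices of $T$ in any order is a Hamilton path of $F$ with both ends in $D$. So $F$ is good, a contradiction.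
\end{proof}

Since $G$ is a counterexample, Proposition~\ref{prop:reservoir} implies:
\begin{equation}\label{eq:notgood}
Z+w\ \text{ is not good, for every }w\in W .
\end{equation}

\section{Hamilton paths through $xy$ and the end of the proof}\label{sec:core}

We now contradict \eqref{eq:notgood}. Let $K=G[Z\cup\{x,y\}]$, let $g=xy$, and let $m=s+1\ge4$ be the order of $K$. The vertex set of $G$ is the disjoint union of $V(K)$ and $W$. For $c\in V(K)$ let $d_K(c)$ be its degree in $K$ and $N_W(c)=N(c)\cap W$, so that $|N_W(c)|\ge\delta-d_K(c)$. A \emph{$g$-path} is a Hamilton path of $K$ containing $g$, and a \emph{$g$-pair} is the set of ends of a $g$-path. The pair $\{x,y\}$ is never a $g$-pair, since $m>2$. As in Example~\ref{ex:332}, a common neighbor in $W$ of a $g$-pair would complete the cycle. Its absence forces large degrees inside $K$.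

\begin{lemma}\label{lem:pair}
If $\{c,c'\}$ is a $g$-pair, then $N_W(c)\cap N_W(c')=\emptyset$ and $d_K(c)+d_K(c')\ge m+2$.
\end{lemma}

\begin{proof}
If $w\in W$ is adjacent to $c$ and $c'$, it closes the $g$-path into a Hamilton cycle of $G[Z+w]^+$ through $xy$, so $Z+w$ is good, contrary to \eqref{eq:notgood}. Hence $s'+1=|W|\ge2\delta-d_K(c)-d_K(c')$. Since $2\delta\ge2b+4\ge s+s'+4$, we get $d_K(c)+d_K(c')\ge s+3=m+2$.
\end{proof}

The lemma feeds on itself: large degrees produce new $g$-paths, whose ends again have large degrees. The plan is to show that all pairs other than $\{x,y\}$ are $g$-pairs, so that the vertices of $W$ can have hardly any neighbors in $K$.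

\begin{lemma}\label{lem:cycle}
$K$ has a Hamilton cycle $O$ containing $g$.
\end{lemma}

\begin{proof}
The fixed split of $S$ is a Hamilton path of $G[S\cup\{x,y\}]$ through $g$ with $u$ as an end. Deleting $u$ leaves a $g$-path $h_1\dots h_m$. By Lemmas~\ref{lem:cross} and~\ref{lem:pair} it has at least $(m+2)-(m-1)=3$ crossings. A crossing $i$ with $h_ih_{i+1}\ne g$ gives the cycle.
\end{proof}

\begin{proposition}\label{prop:allpairs}
Every pair $\{c,c'\}\ne\{x,y\}$ of distinct vertices of $K$ is a $g$-pair.
\end{proposition}

\begin{proof}
Suppose that $\{c,c'\}\ne\{x,y\}$ is not a $g$-pair. Add edges to $K$ until we reach a graph $K'$ on $V(K)$ that has no Hamilton $c$--$c'$ path containing $g$ but acquires one when any edge is added. The graph $K'$ is not complete: in a complete graph of order $m\ge4$ a suitable path starts $c\,x\,y$ if $\{c,c'\}$ and $\{x,y\}$ are disjoint, and starts with the edge $g$ at the common vertex if they meet.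

\emph{Step 1: if $z,z'$ are nonadjacent in $K'$, then $d_{K'}(z)+d_{K'}(z')\le m+1$.} The graph $K'+zz'$ has a Hamilton $c$--$c'$ path containing $g$ and $zz'$. Here $\{z,z'\}\ne\{c,c'\}$ since $m>2$, and $\{z,z'\}\neq\{x,y\}$ since $g\in E(K')$. Close this path cyclically by the pair $cc'$ and cut it at $zz'$. We obtain an ordering $z=h_1,\dots,h_m=z'$ in which $\{x,y\}$ and $\{c,c'\}$ are consecutive pairs and all consecutive pairs, except possibly $\{c,c'\}$, are edges of $K'$. Let $i$ be a crossing in $K'$ with $\{h_i,h_{i+1}\}$ different from $\{x,y\}$ and $\{c,c'\}$. The cyclic sequence of Lemma~\ref{lem:cross}, cut at $cc'$, is then a Hamilton $c$--$c'$ path of $K'$ containing $g$, which is impossible. So there are at most two crossings, and $d_{K'}(z)+d_{K'}(z')\le(m-1)+2$.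

Step~1 and Lemma~\ref{lem:pair} would contradict each other at once if $\{z,z'\}$ were known to be a $g$-pair of $K$, but it is not. We therefore look for many vertices whose degree is so large that Step~1 makes them adjacent to everything. By Lemma~\ref{lem:pair}, the partners of a vertex of minimum degree are such vertices.

\emph{Step 2: the set $L$.} Let $v_0$ be a vertex of minimum degree $\mu$ in $K$, and let $L$ be the set of all $\ell$ such that $\{v_0,\ell\}$ is a $g$-pair. Deleting from $O$ an edge at $v_0$ other than $g$ shows $L\ne\emptyset$. By Lemma~\ref{lem:pair}, $d_K(\ell)\ge m+2-\mu$ for $\ell\in L$. Let $\ell\in L$ and let $v_0=h_1\dots h_m=\ell$ be a $g$-path with $g=h_jh_{j+1}$. If $\ell\sim h_i$ in $K$ and $i\ne j$, then the rotated path $h_1\dots h_ih_mh_{m-1}\dots h_{i+1}$ is a $g$-path from $v_0$ to $h_{i+1}$. Therefore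
\begin{equation}\label{eq:L}
\{h_{i+1}:\ \ell\sim h_i,\ i\ne j\}\subseteq L,\qquad |L|\ \ge\ d_K(\ell)-[\ell\sim h_j]\ \ge\ m+1-\mu .
\end{equation}

\emph{Step 3: $\mu=|L|=\frac{m+1}2$, $d_K(\ell)=\mu+1$ for all $\ell\in L$, and $\{x,y\}\not\subseteq L$.} For $\ell\in L$ and $z\ne\ell$ we have $d_{K'}(\ell)+d_{K'}(z)\ge(m+2-\mu)+\mu=m+2$, so $\ell\sim z$ in $K'$ by Step~1. Let $z,z'$ be nonadjacent in $K'$. Then $z,z'\notin L$, both are adjacent in $K'$ to all of $L$, and so both have degree at least $\max(\mu,|L|)$ in $K'$. Step~1 and \eqref{eq:L} give $2\max(\mu,|L|)\le m+1\le\mu+|L|$, which forces $\mu=|L|=\frac{m+1}2$. For $\ell\in L$ we now have $d_K(\ell)\ge m+2-\mu=\mu+1$, while \eqref{eq:L} gives $d_K(\ell)-[\ell\sim h_j]\le\mu$. So $d_K(\ell)=\mu+1$, and the set on the left of \eqref{eq:L} has $\mu$ elements and equals $L$. It does not contain $h_{j+1}$, which is $x$ or $y$.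

\emph{Step 4: three disjoint neighborhoods.} A set of vertices of the cycle $O$ with no two consecutive has at most $m/2$ elements. So two consecutive vertices $\ell,\ell'$ of $O$ lie in $L$, and $\ell\ell'\ne g$ by Step~3. Deleting $\ell\ell'$ from $O$ shows that $\{\ell,\ell'\}$ is a $g$-pair, and so are $\{v_0,\ell\}$ and $\{v_0,\ell'\}$. By Lemma~\ref{lem:pair} the sets $N_W(v_0)$, $N_W(\ell)$, $N_W(\ell')$ are pairwise disjoint, so $(\delta-\mu)+2(\delta-\mu-1)\le s'+1$. With $\mu=\frac{s+2}2$ this reads $3\delta\le\frac32s+s'+6$. But $2\delta\ge s+s'+4$ gives $3\delta\ge\frac32s+\frac32s'+6$, a contradiction.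
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Each $w\in W$ has at most $|W|-1=s'$ neighbors in $W$, hence at least $\delta-s'\ge b+2-s'\ge2$ neighbors in $K$. By Proposition~\ref{prop:allpairs} and Lemma~\ref{lem:pair}, the only pair of vertices of $K$ that can have $w$ as a common neighbor is $\{x,y\}$. So the neighbors of $w$ in $K$ are exactly $x$ and $y$, and there is no edge between $Z$ and $W$. A vertex $z\in Z$ then has degree at most $(|Z|-1)+2=s\le b$, contrary to $\delta\ge b+2$. Hence there is no counterexample with $k\ge4$, and the cases $k=2$ and $k=3$ were settled in Sections~\ref{sec:good} and~\ref{sec:crossing}.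
\end{proof}

\begin{remark}\label{rem:hyp}
For $k\ge4$ the degree hypothesis enters in two strengths. Inequality \eqref{eq:slack}, Lemma~\ref{lem:pair} and Step~4 of Proposition~\ref{prop:allpairs} use only $\delta\ge n/2+1$. The bound $\delta\ge b+2=n+1-k$ is used to guarantee that a vertex has enough neighbors left after a whole part of the partition is discarded: for $x$ and $y$ in Lemma~\ref{lem:nonsep}, for a vertex of $U$ in Lemma~\ref{lem:choice} and in Step~5 of Proposition~\ref{prop:reservoir}, and for the vertices of $W$ and $Z$ in the last paragraph of the proof. The assumption $a\ge3$ is needed for Lemma~\ref{lem:insert}(d), where a part must keep two vertices after its chosen end is removed, and it gives $|X|,|Y|\ge4$ in Lemma~\ref{lem:nonempty} and $m\ge4$ in Section~\ref{sec:core}.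
\end{remark}

\begin{thebibliography}{1}

\bibitem{polar}
\emph{A Hamilton cycle in which specified vertices are located in polar opposite},
\texttt{https://archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak joc/\allowbreak 2018/\allowbreak 0009/\allowbreak 0001/\allowbreak JOC-2018-0009-0001-a004.pdf}

\end{thebibliography}
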